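# Zero-free functions on $\mathbb C^m$ with a zero-free derivative

## 1. The quotient $K_p=(py'-p'y)/y^{(q)}$

Fix an integer $q\ge 2$. Let $y$ be meromorphic in the plane, and suppose that $F=y^{(q)}$ is not identically zero and has no zeros. For a polynomial $p\not\equiv0$ of degree at most $q-1$ put
$$V=\frac{y'}{y},\qquad \varphi=\frac yF,\qquad G=\frac1\varphi=\frac{y^{(q)}}{y},\qquad K_p=\frac{py'-p'y}{F}=(pV-p')\,\varphi. \tag{1}$$
Everything in this lecture turns on $K_p$. Three facts are immediate.

First, $\varphi$ is entire and vanishes exactly at the zeros and the poles of $y$. Where $y$ is holomorphic, $F=y^{(q)}$ is finite and nonzero, so $\varphi$ is holomorphic there and vanishes exactly where $y$ does. At a pole of $y$ of order $\mu$, $F$ has a pole of order $\mu+q$, so $\varphi$ has a zero of order $q$.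

Second, $K_p$ is entire. The function $V$ has only simple poles, at the zeros and poles of $y$, and there $\varphi=0$.

Third, $K_p\not\equiv0$. If $py'-p'y\equiv 0$, then $(y/p)'\equiv0$, so $y$ is a constant multiple of $p$, and $y^{(q)}\equiv0$ because $\deg p\le q-1$.

The proof is a quantitative form of the third fact. Suppose $K_p$ is extremely small on a disc where $V$ has moderate size. Then $y'/y$ is extremely close to $p'/p$, so $y$ is close to a multiple of $p$, so $G=y^{(q)}/y$ is very small; made precise, this is a contradiction. Why should $K_p$ be small? There are two reasons, one for each kind of region.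

Where $V$ is large and varies slowly, $G\approx V^q$. So $\varphi\approx V^{-q}$ and $K_p\approx pV^{1-q}$, which is small because $q\ge2$. (For $q=1$ only constant $p$ are allowed, and $K_1=y'/y'=1$ carries no information.)

Where $\varphi$ is large, $y^{(q)}$ is small compared with $y$, so $y$ looks like a polynomial of degree less than $q$. If $p$ is that polynomial, $py'-p'y$ is small. The choice of $p$ matters. Take $q=2$ and $y=e^x+x$, so that $F=e^x$ and $\varphi=1+xe^{-x}$, which is huge far to the left. There $K_1=y'/F=1+e^{-x}$ is huge as well. But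
$$K_x=\frac{x(e^x+1)-(e^x+x)}{e^x}=x-1 .$$
The polynomial that $y$ resembles in the left half-plane removes the exponential growth.

The use of $K_p$ here is the following. Suppose a meromorphic function $f$ of several variables has no zeros, its poles form an algebraic set, and some derivative $\partial^{\mathbf l}f$, of order at least $2$ in each variable, has no zeros. Then $f=e^g/P$ with $P$ a polynomial, and the hard part is to show that $g$ is a polynomial. That is what $K_p$ gives.

## 2. Zero-free functions with algebraic poles: the theorem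

Write $\mathbb Z_+$ for the nonnegative integers, $\partial^{\mathbf i}=\partial_{z_1}^{i_1}\cdots\partial_{z_m}^{i_m}$ and $|\mathbf i|=i_1+\dots+i_m$ for $\mathbf i\in\mathbb Z_+^m$, and $e_k$ for the $k$-th unit vector.

**Definition.** A meromorphic function $f$ on $\mathbb C^m$ *has no zeros* if $f\not\equiv0$ and the zero divisor of $f$ is empty. For instance $1/(z_1z_2)$ has no zeros, while $z_1/z_2$ has the zero divisor $[z_1=0]$. For a rational function written in lowest terms, having no zeros means that the numerator is a nonzero constant. The polar set is *algebraic* if it is the zero set of a polynomial (possibly empty).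

**Theorem.** Let $m\ge1$ and $\mathbf l\in\mathbb Z_+^m$ with $l_k\ge2$ for all $k$. A meromorphic function $f$ on $\mathbb C^m$ with algebraic polar set has the property that $f$ and $\partial^{\mathbf l}f$ have no zeros if and only if
$$f=\exp\Big(\sum_{i\in I_0}A_iz_i+B_0\Big)\prod_{j=1}^s\Big(\sum_{i\in I_j}A_iz_i+B_j\Big)^{-n_j},\qquad A_i\ne0,\ n_j\in\mathbb N,\ s\ge0, \tag{2}$$
with constants $A_i,B_j$, for a partition $\{1,\dots,m\}=I_0\cup I_1\cup\dots\cup I_s$ into disjoint sets with $I_1,\dots,I_s\ne\emptyset$ ($I_0$ may be empty).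

An example is $e^{z_1}(z_2+z_3)^{-2}$, with $I_0=\{1\}$ and $I_1=\{2,3\}$. The "only if" part, for $m>1$, was posed as a conjecture; the source is Bull. Aust. Math. Soc. 90 (2014), 444–456 (doi:10.1017/S0004972714000446). The theorem says that the conjecture is true for all $m>1$.

For $m=1$ the following is known. If a nonconstant meromorphic function $f$ on $\mathbb C$ with finitely many poles and its derivative $f^{(l)}$ have no zeros for some $l\ge2$, then $f=\exp(Az+B)$ or $f=(Az+B)^{-n}$ (Tumura; Hayman for $l=2$; Clunie for all $l\ge2$). The same holds without any finiteness assumption on the poles (Frank for $l\ge3$, Langley for $l=2$). The proof below does not use these results.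

**Remark (sharpness).** If $l_k\le1$ for some $k$, the conclusion fails. The entire function $f=\exp(e^{z_k}+\sum_{i\ne k}z_i)$ satisfies $\partial_if=f$ for $i\ne k$ and $\partial_kf=e^{z_k}f$, so $\partial^{\mathbf l}f=e^{l_kz_k}f$ and neither function has zeros. But a function (2) without poles has $s=0$ and an affine logarithm, and $e^{z_k}+\sum_{i\neq k} z_i$ is not affine.

**The "if" part.** Let $f$ be as in (2) and $L_j=\sum_{i\in I_j}A_iz_i+B_j$. The polar set $\bigcup\{L_j=0\}$ is algebraic and $f$ has no zeros. The factors of $f$ involve disjoint sets of variables, so with $\nu_j=\sum_{k\in I_j}i_k$ we get for every $\mathbf i\in\mathbb Z_+^m$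
$$\partial^{\mathbf i}f=\Big(\prod_{k=1}^mA_k^{i_k}\Big)\prod_{j=1}^s(-1)^{\nu_j}n_j(n_j+1)\cdots(n_j+\nu_j-1)L_j^{-\nu_j}\cdot f .$$
This has no zeros; in particular $\partial^{\mathbf l}f$ has none. The rest of the lecture proves "only if".

## 3. Polynomial exponents, a rational example, and restriction to lines

**Polynomial exponent, $m=1$, no poles.** Let $f=e^g$ with $g$ a polynomial of degree $D$. If $D=0$, the derivative vanishes identically. If $D\ge1$, then $f^{(l)}=He^g$ with $H=(g')^l+\dots$, where the remaining terms are products of at most $l-1$ derivatives of $g'$ and have degree less than $l(D-1)$ unless $D=1$, when they vanish. So $H$ is a polynomial of degree $l(D-1)$. It has no zeros only if $D=1$, and $f=e^{Az+B}$. This works for $l=1$ too. The failure at $l=1$ in the Remark comes from transcendental $g$, so $l\ge2$ must enter in the proof that $g$ is a polynomial.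

**A rational example, $m=2$.** Let $f=1/(1+z_1z_2)$ and $\mathbf l=(2,2)$. Put $t=z_1z_2$. From $f=\sum(-1)^nt^n$,
$$\partial^{(2,2)}f=\sum_{k\ge0}(k+2)^2(k+1)^2(-t)^k=4-36t+144t^2-400t^3+\cdots=\frac{4(1-4t+t^2)}{(1+t)^5}.$$
(The sum is a rational function with denominator $(1+t)^5$ and numerator of degree at most $4$, since the coefficients are a polynomial of degree $4$ in $k$. Multiplying out, the coefficients of $t^0,t^1,t^2$ are $4$, $-36+20=-16$, $144-180+40=4$; those of $t^3$ and $t^4$ are $-400+720-360+40=0$ and $900-2000+1440-360+20=0$.) The derivative vanishes where $z_1z_2=2\pm\sqrt3$. So $f$ is excluded, as it must be: $1+z_1z_2$ is irreducible and not affine.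

**Restriction to lines.** The natural first attempt is to use the one-variable theorem. Pick $k$, write $x=z_k$, $q=l_k$, fix the other variables, and consider
$$y=\partial^{\mathbf l-qe_k}f,\qquad \partial_x^qy=\partial^{\mathbf l}f .$$
On the line $y^{(q)}$ has no zeros. But the one-variable theorem needs that $y$ has no zeros as well, and this is where the attempt stops: we know it for $f$, not for the intermediate derivative $y$. The hypothesis on $y^{(q)}$ alone gives nothing, as $y=e^x+x$ with $q=2$ shows.

What we do have is that $y$ is not arbitrary. If $f=e^g/P$, then $y=Ee^gP^{-N}$, where $E$ is a polynomial in derivatives of $P$ and of $g$ in the *other* variables $z$. By Cauchy's estimates in $z$ these derivatives of $g$ are controlled by the size of $v=\partial_xg$ on neighboring lines. So $\log|E|$ is at most a constant times a bound for $\log^+|v|$. In $y=e^x+x=Ee^x$ this is violated: $v=1$, but $E=1+xe^{-x}$ is exponentially large to the left. We shall choose the line so that the control is effective, and then use $K_p$ on that line.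

## 4. Reduction, tools, and the analytic proposition

**Reduction.** Let $f$ have no zeros and algebraic polar set. Its polar divisor is $\sum n_i[P_i=0]$ with finitely many irreducible polynomials $P_i$ and $n_i\ge1$. With $P=\prod P_i^{n_i}$ the function $fP$ is entire and zero-free on $\mathbb C^m$, so $fP=e^g$ with $g$ entire. If $F=\partial^{\mathbf l}f$ has no zeros, its poles lie in $\{P=0\}$, and in the same way
$$f=e^g/P,\qquad F=e^h/Q,\qquad Q=\prod P_i^{m_i},\ m_i\ge0,\qquad g,h\text{ entire.}\tag{3}$$

**Proposition 1.** Let $f=e^g/P$ with $g$ entire and $P\not\equiv0$ a polynomial, let $F=\partial^{\mathbf l}f$ have no zeros, and let $q:=l_k\ge2$ for one given $k$. Then $g$ is a polynomial in $z_k$ with entire coefficients.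

If all $l_k\ge2$, the proposition applies to every $k$: there are $n_k$ such that the Taylor coefficients of $g$ vanish when the $k$-th index exceeds $n_k$. So $g$ is a polynomial. The passage from there to (2) is algebra, done in Sections 11 and 12. Sections 5 to 10 prove Proposition 1.

**Tools.** $D(a,s)$ is the open disc. We use the following textbook facts.

1. Harnack: if $U\ge0$ is harmonic in $D(a,s)$ and $|x-a|=t<s$, then $\frac{s-t}{s+t}U(a)\le U(x)\le\frac{s+t}{s-t}U(a)$, and hence $|\nabla U(a)|\le\frac2sU(a)$. If $\psi$ is holomorphic and $|\operatorname{Re}\psi|\le B$ in $D(a,s)$, then $|\psi'(a)|\le 2B/s$.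
2. Jensen: if $\chi$ is holomorphic on $\overline{D(a,s)}$ and $\chi(a)\ne0$, then $\sum\log\frac s{|\zeta-a|}=\frac1{2\pi}\int_0^{2\pi}\log|\chi(a+se^{i\theta})|d\theta-\log|\chi(a)|$, the sum over the zeros $\zeta$ in $D(a,s)$.
3. A subharmonic function is at most the Poisson integral of its values on a circle; for the circle of radius $t$ and a point at distance $s<t$ from the center, the normalized kernel lies in $[\frac{t-s}{t+s},\frac{t+s}{t-s}]$.
4. Wirtinger: if $h$ is Lipschitz on an interval of length $\theta$ and vanishes at both ends, then $\int(h')^2\ge(\pi/\theta)^2\int h^2$.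
5. The divergence theorem on discs for Lipschitz vector fields; the coarea formula; Sard's theorem; the Jordan curve theorem; Gauss's lemma.
6. With $V=y'/y$ and $G_n=y^{(n)}/y$ we have $G_1=V$ and $G_{n+1}=G_n'+VG_n$. By induction, $G_n$ equals $V^n$ plus a universal linear combination of products of at least one and at most $n-1$ factors $V^{(j)}$, $j\le n-1$.

## 5. The functions on a line, and the choice of the line

**Setting.** Write $x=z_k$ and let $z$ be the other variables, $|z|$ the maximum norm. Put $v=\partial_xg$, $\mathbf l'=\mathbf l-qe_k$, $N=1+|\mathbf l'|$, and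
$$y=\partial^{\mathbf l'}f,\qquad E=P^Ne^{-g}y,\qquad \psi=h-g,\qquad \Phi=P^{N+q}e^{-g}F. \tag{4}$$
Then $\partial_x^qy=F$. In $e^{-g}\partial^{\mathbf l'}(e^gP^{-1})$ every term is a product of derivatives of $g$ and a derivative $\partial_z^a(1/P)$, which is a polynomial in derivatives of $P$ divided by $P^{1+|a|}$. So $E$ is a polynomial in the $\partial_z^aP$ ($|a|\ge0$) and the $\partial_z^ag$ ($1\le|a|\le|\mathbf l'|$); it is entire, and $E\not\equiv0$ since $F\not\equiv0$. From $y=Ee^gP^{-N}$ and $F=\partial_x^qy$, $\Phi$ is a polynomial in $E,v,P$ and their $x$-derivatives of order $\le q$.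

**Assume, for contradiction, that $v$ is not a polynomial in $x$ with entire coefficients.** Then $v,E,P\not\equiv0$. After a translation in $x$ we can choose $z^0$ and $0<\delta\le1$ such that $v,E,P$, hence also $Q$, have no zeros on the compact set $\{|z-z^0|\le\delta\}\times\{0\}$. (If $m=1$, there is no $z$, and every factor $\delta-|z-z^0|$ below is replaced by $1$.) Put
$$\Lambda=\log^+|v|,\qquad M(R)=\sup\{\Lambda(z,x):|z-z^0|\le\delta/2,\ |x|\le R\}.$$
Then $M(R)/\log R\to\infty$. Otherwise there are $\kappa$ and $R_i\to\infty$ with $|v|\le R_i^\kappa$ for $|z-z^0|\le\delta/2$, $|x|\le R_i$. By Cauchy's estimates the coefficient $c_n(z)$ of $x^n$ in $v$ satisfies $|c_n(z)|\le R_i^{\kappa-n}\to0$ for $n>\kappa$. So $c_n$ vanishes on an open set, hence identically, against the assumption.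

**Constants.** $C\ge1$ and $c>0$ are constants independent of $R$ that may change from line to line, and $R$ is always sufficiently large. Fix $A=128$ and $\varepsilon=1/100$.

**Step 1 (a point of weighted maximum).** *Purpose: to find a line and a point on it where $\Lambda$ is large, not much smaller than anywhere nearby, and has a gradient that we know exactly.* Let $(\hat z,\hat x)$ maximize
$$\Lambda(z,x)\,(R-|x|)^A\,(\delta-|z-z^0|)^A\qquad\text{on }\{|x|\le R,\ |z-z^0|\le\delta\}.$$
The maximum is positive. Put
$$T=\Lambda(\hat z,\hat x)>0,\quad 2\rho=R-|\hat x|>0,\quad 2\hat\delta=\delta-|\hat z-z^0|>0,\quad M=M(R/2).$$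
Comparison with the points $|x|\le R/2$, $|z-z^0|\le\delta/2$ gives $(R/2)^A(\delta/2)^AM\le T(2\rho)^A(2\hat\delta)^A$. Since $2\rho\le R$ and $2\hat\delta\le\delta$, this yields $T\ge4^{-A}M$. Dividing, $\big(\frac R{4\rho}\big)^A\le\frac TM\big(\frac{4\hat\delta}\delta\big)^A\le2^A\frac TM$, and similarly with the roles exchanged. So
$$T\ge4^{-A}M\to\infty,\qquad R/\rho\le8(T/M)^{1/A},\qquad \delta/\hat\delta\le8(T/M)^{1/A}. \tag{5}$$

The error terms will be of the form $e^{C\mathfrak e}$ with
$$\mathfrak e=1+\log T+\log R+\log^+(1/\rho).$$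
By (5), $\log^+(1/\rho)\le\log(R/\rho)\le C+\log T$ and $\log(1/\hat\delta)\le C+\log T\le C\mathfrak e$, so $\mathfrak e\le C(\log T+\log R)$. As $\log R=o(M)$ and $M\le4^AT$, we get $\mathfrak e/T\to0$.

If $|z-\hat z|\le\hat\delta$ and $|x|\le|\hat x|+\rho$, then $R-|x|\ge\rho$ and $\delta-|z-z^0|\ge\hat\delta$, so maximality gives
$$\Lambda(z,x)\le4^AT\qquad(|z-\hat z|\le\hat\delta,\ |x|\le|\hat x|+\rho). \tag{6}$$
Also $\hat x\ne0$, because $\Lambda(\hat z,0)\le C<T$.

From now on $z=\hat z$ is fixed, all functions are functions of $x$, and $'=d/dx$. On this line $F=e^h/Q$ has no zeros and $F=y^{(q)}$, so Section 1 applies with $V,\varphi,G,K_p$ as in (1).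

## 6. Bounds on the line

**Step 2 (size of $E$ and $\Phi$).** *Purpose: to bound everything from above by $e^{CT}$.* By (6) and Cauchy's estimates in $z$ on the polydisc of radius $\hat\delta$, $\log^+|\partial_z^av(\hat z,x)|\le CT+C\mathfrak e\le CT$ for $|x|\le|\hat x|+\rho$ and $|a|\le|\mathbf l|$. Since
$$\partial_z^ag(\hat z,x)=\partial_z^ag(\hat z,0)+\int_0^x\partial_z^av(\hat z,t)\,dt$$
and $\partial_z^ag(\hat z,0)$ is bounded by a constant, $\log^+|\partial_z^ag(\hat z,x)|\le CT$ for $1\le|a|\le|\mathbf l|$. As $E$ is a polynomial in these and in derivatives of $P$, $\log|E|\le CT$ for $|x|\le|\hat x|+\rho$. By Cauchy's estimates in $x$ for $E$, $v$, $P$ with radius $\rho/2$, $\log|\Phi|\le CT$ for $|x|\le|\hat x|+\rho/2$.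

**Step 3 (circles where $P$ is not small).** *Purpose: to be able to divide by $P$.* Write $P(\hat z,x)=P(\hat z,0)\prod(1-x/w_i)$ with at most $\deg P$ factors and $|P(\hat z,0)|\ge1/C$. In any interval of radii of length $\ge\rho/16$ there is one such that the circle of this radius, centered at $0$ (or at $\hat x$), has distance $\ge\rho/C$ from all $w_i$: remove from the interval the $\rho/C$-neighborhoods of the numbers $|w_i|$ (or $|w_i-\hat x|$), which for large $C$ do not exhaust it. On such a circle inside $|x|\le R$ we have $|1-x/w_i|=|x-w_i|/|w_i|\ge\rho/(CR)$ if $|w_i|\le2R$, and $|1-x/w_i|\ge\frac12$ otherwise. So $|P|\ge e^{-C\mathfrak e}$ there.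

**Step 4 (the function $\psi$).** *Purpose: two-sided control of $F$ against $e^g$.* The function $e^\psi=QFe^{-g}=Q\Phi P^{-N-q}$ is entire and zero-free. By Steps 2 and 3, on a circle about $0$ with radius in $[|\hat x|+\rho/4,|\hat x|+\rho/2]$, and the maximum principle, $\operatorname{Re}\psi\le CT$ for $|x|\le|\hat x|+\rho/4$. Also $\operatorname{Re}\psi(\hat z,0)\ge-C$. Harnack's inequality for $CT-\operatorname{Re}\psi\ge0$ on the disc of radius $|\hat x|+\rho/4$ about $0$ gives $|\operatorname{Re}\psi|\le CTR/\rho$ for $|x|\le|\hat x|+\rho/8$. By tool 1 on discs of radius $\rho/16$, $|\psi'|\le e^{C\mathfrak e}$ for $|x|\le|\hat x|+\rho/16$.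

**Step 5 (number of zeros).** *Purpose: to count the points near which logarithmic derivatives are large.* Let $\mathcal Z$ be the collection of zeros, with multiplicity, of $v,E,P$ in $|x|<R_1:=|\hat x|+\rho/2$. In Jensen's formula on the disc of radius $R_2=|\hat x|+\rho$ about $0$, the values at $0$ are bounded below in modulus, the mean on the circle is at most $CT$, and each zero in $|x|<R_1$ contributes at least $\log(R_2/R_1)\ge\rho/(2R)$. So $\#\mathcal Z\le CTR/\rho$. Put $N_0=\#\mathcal Z+q\le e^{C\mathfrak e}$.

**Step 6 (logarithmic derivatives).** *Purpose: to bound them by powers of the distance to $\mathcal Z$.* Let $\chi\in\{v,E\}$. Differentiating the Poisson–Jensen formula in $|x|<R_1$, with $a$ running over the zeros of $\chi$ there,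
$$\frac{\chi'}\chi(x)=\frac1{2\pi}\int_0^{2\pi}\log|\chi(R_1e^{i\theta})|\frac{2R_1e^{i\theta}}{(R_1e^{i\theta}-x)^2}d\theta+\sum_a\Big[\frac1{x-a}+\frac{\bar a}{R_1^2-\bar ax}\Big].$$
Since $\big|\log|\chi|\big|=2\log^+|\chi|-\log|\chi|$ and the mean of $\log|\chi|$ is at least $\log|\chi(0)|\ge-C$, we have $\frac1{2\pi}\int\big|\log|\chi(R_1e^{i\theta})|\big|d\theta\le CT$. Also $|\bar a/(R_1^2-\bar ax)|\le1/(R_1-|x|)$. Differentiating $j$ more times,
$$|(\chi'/\chi)^{(j)}(x)|\le e^{C\mathfrak e}\Big(1+\sum_{a\in\mathcal Z}|x-a|^{-1-j}\Big)\qquad(|x|\le|\hat x|+\rho/4,\ 0\le j\le q). \tag{7}$$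
The same holds for $\chi=P,Q$ by partial fractions: the zeros of $Q$ are zeros of $P$, and zeros outside $|x|<R_1$ contribute at most $C\rho^{-1-j}$ each.

**Step 7 (size of $\varphi$).** *Purpose: one upper bound for $\varphi$ on a disc about $\hat x$.* From (4),
$$V=v+\frac{E'}E-N\frac{P'}P,\qquad \varphi=\frac yF=EQP^{-N}e^{-\psi}.$$
By Section 1, $\varphi$ is entire and its zeros are zeros or poles of $y$, hence zeros of $E$ or $P$. By Steps 2, 3, 4 on a circle about $\hat x$ of radius in $[\rho/16,\rho/8]$, and the maximum principle,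
$$\log|\varphi|\le\Gamma T\ \text{ on }D(\hat x,\rho/16),\qquad \Gamma:=C_0R/\rho, \tag{8}$$
where $C_0$ may be enlarged later.

## 7. A disc of large $|v|$ that touches a point of moderate $|v|$

**Step 8 (a first disc about $\hat x$).** *Purpose: $|v|$ is huge on a disc whose radius is not too small.* Maximality and $R-|x|\ge2\rho-|x-\hat x|$ give
$$\Lambda(x)\le T\Big(1-\frac{|x-\hat x|}{2\rho}\Big)^{-A}\le T\Big(1+\frac{2A|x-\hat x|}\rho\Big)\qquad(|x-\hat x|\le\rho/A).$$
(With $w=|x-\hat x|/(2\rho)$ we have $Aw\le\frac12$, so $-A\log(1-w)\le A(w+w^2)\le1.01Aw$ and $e^{1.01Aw}\le1+4Aw$.) Let $t_0=\rho/(100AT)$. Then $\log|v|\le T+\frac1{25}$ on $D(\hat x,2t_0)$ and $\log|v(\hat x)|=T$. A zero of $v$ in $D(\hat x,t_0)$ would contribute more than $\log2>\frac1{25}$ to the left side of Jensen's formula on $D(\hat x,2t_0)$, while the right side is at most $\frac1{25}$. So $v$ has no zero in $D(\hat x,t_0)$. Harnack for $T+\frac1{25}-\log|v|\ge0$, whose value at $\hat x$ is $\frac1{25}$, gives $\log|v|\ge T-1$ on $D(\hat x,t_0/2)$. Put $c_7=1/(200A)$; then $t_0/2=c_7\rho/T$.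

**Step 9 (parameters; good and fair points).** *Purpose: to fix the scales and to say where (7) can be used.* Let $C_3$ be the absolute constant found in Lemma 1 below. Put
$$\tau=\Big(\frac\varepsilon{2C_3\Gamma}\Big)^{7/5},\qquad \eta_1=10^{-4}\,\frac{\tau c_7\rho}{TN_0}.$$
Enlarging $C_0$ we may assume $\tau\le10^{-3}$. Clearly $1/\eta_1\le e^{C\mathfrak e}$. A point $x\in D(\hat x,\rho/16)$ is **good** if $|x-a|\ge\eta_1$, and **fair** if $|x-a|\ge\eta_1/2$, for all $a\in\mathcal Z$. Once a polynomial $p$ has been chosen in Section 9, this is also required for the zeros $a$ of $p$, at most $q-1$ in number. (If $\mathcal Z$ were the single point $0$, the good points would be those with $|x|\ge\eta_1$, and every point within $\eta_1/2$ of a good point would be fair.)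

At fair points (7) gives $|(V-v)^{(j)}|\le e^{C\mathfrak e}$ and $|(v'/v)^{(j)}|\le e^{C\mathfrak e}$. By tool 6 applied to $v$, $|v^{(j)}|\le e^{C\mathfrak e}|v|$ for $0\le j\le q$. Hence $|V^{(j)}|\le e^{C\mathfrak e}(1+|v|)$. By tool 6 for $y$, $G$ is $V^q$ plus products of at most $q-1$ factors $V^{(j)}$. So if $|v|\ge1$, then $|G/v^q-1|\le e^{C\mathfrak e}/|v|$. Hence there is $\kappa_0=C_1\mathfrak e$ such that at fair points
$$\begin{aligned}|v|\ge e^{\kappa_0}&\ \Rightarrow\ |V|\le e^{C\mathfrak e}|v|,\quad |G/v^q-1|\le\tfrac12;\\ |v|\le e^{3\kappa_0}&\ \Rightarrow\ |V^{(j)}|,\,|G|\le e^{C\mathfrak e}\quad(0\le j\le q).\end{aligned} \tag{9}$$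

**Step 10 (the touching disc).** *Purpose: to reach a point $b$ where $|v|$ is only $e^{\kappa_0}$, at the edge of a disc on which $|v|$ is larger.* Let $d$ be the largest number $\le\rho/16$ such that $|v|>e^{\kappa_0}$ on $D_1:=D(\hat x,d)$. As $T-1>\kappa_0$ for large $R$, Step 8 gives $d\ge c_7\rho/T$. On $D_1$ the function $\Lambda=\log|v|$ is positive and harmonic, so $|\nabla\log\Lambda(\hat x)|\le2/d$. On the other hand $\log\Lambda(x)+A\log(R-|x|)$ is maximal at $\hat x\ne0$, so $|\nabla\log\Lambda(\hat x)|=A/(2\rho)=64/\rho$. Hence $d\le\rho/32<\rho/16$. Since $d$ cannot be increased, there is $b\in\partial D_1$ with $|v(b)|=e^{\kappa_0}$. Put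
$$r=\tau d,\qquad r_1=d/10,\qquad S=Tr/d=\tau T,\qquad D_1'=D(\hat x,d-r/20).$$
All discs below lie in $D(\hat x,2d)\subset D(\hat x,\rho/16)$. Moreover $1/r,1/d,d\le e^{C\mathfrak e}$, and $\eta_1N_0=10^{-4}\tau c_7\rho/T\le10^{-4}r$.

**Step 11 ($S$ dominates the errors).** *Purpose: to justify all inequalities of the type $C\mathfrak e\le cS$.* By (5), $\Gamma^{7/5}\le C(T/M)^{7/640}\le C(T/M)^{1/2}$, because $T/M\ge4^{-A}$. So $S=\tau T\ge c\,T(T/M)^{-1/2}=c(TM)^{1/2}$, which is $\ge cT^{1/2}$ and $\ge c'M$. Since $\mathfrak e\le C(\log T+\log R)$ and $M(R/2)/\log R\to\infty$,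
$$\mathfrak e/S\to0. \tag{10}$$

**Step 12 (circles of good points).** *Purpose: to pass from good points to all points by the maximum principle.* The points that are not good lie in at most $N_0$ discs of radius $\eta_1$, of total diameter $\le2\eta_1N_0\le r/5000$. For a given center, the radii whose circle meets such a disc form a set of measure $\le r/5000$. So every $x\in D(\hat x,2d-r/4000)$ is the center of a circle of radius $<r/4000$ that consists of good points. Two consequences:
$$|\varphi|<1\ \text{ on }D_1',\tag{11}$$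
since such a circle about a point of $D_1'$ lies in $D_1$, where (9) gives $|\varphi|=1/|G|\le2|v|^{-q}<1$ at good points; and, by Harnack,
$$\Lambda(x)\ge T\,\frac{d-|x-\hat x|}{d+|x-\hat x|}\ge T\,\frac{d-|x-\hat x|}{2d}\qquad(x\in D_1). \tag{12}$$

**The plan near $b$.** At distance about $r$ from $b$, on the side of $\hat x$, (12) says $\log|v|\gtrsim S$, so $K_p$ is about $e^{-(q-1)S}$ in size or smaller. If we can show that $\log|K_p|\le4\varepsilon S$ on the rest of the circle $|x-b|=r$, then $K_p$ is tiny near $b$, where $v$ is moderate. The danger is the set where $\varphi$ is large. There $y$ is close to a polynomial, but if this set had several components, each could require a different polynomial. The next section rules this out at the scale $r$.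

## 8. Large values of $\varphi$ near $b$ lie in one component

**Lemma 1.** Let $x_1,x_2\in\overline{D(b,2r)}$ and $c>0$. If $\log|\varphi(x_i)|\ge c+\varepsilon S$ for $i=1,2$, then $x_1,x_2$ lie in the same component of $\{\xi\in D(b,r_1):\log|\varphi(\xi)|>c\}$.

The reason is geometric. By (11), $\varphi$ is small on $D_1'$, which near $b$ fills almost a half-plane. Two components must share the remaining angle of about $\pi$, and functions that are positive in such narrow regions and vanish on their boundary must grow too fast for (8).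

*Proof.* Suppose they lie in different components $W_1,W_2$. Put $u=\log|\varphi|$, $h_i=u-c$ on $W_i$ and $h_i=0$ on $D(b,r_1)\setminus W_i$.

**Regularity.** *Purpose: to justify the integrations by parts.* On $\partial W_i\cap D(b,r_1)$ we have $u=c$. So $h_i$ is continuous, $\ge0$ and subharmonic, and $h_i\le\Gamma T$ by (8). The function $u$ is harmonic in a neighborhood of the compact set $\{u\ge c\}\cap\overline{D(b,r_1)}$, so its derivatives are bounded on $W_i$, say $|\nabla u|\le L$. Then $h_i$ is $L$-Lipschitz. Indeed, for two points whose segment stays in $W_i$, or which both lie outside $W_i$, this is clear. If $\xi_1\in W_i$, $\xi_2\notin W_i$, let $\zeta$ be the first exit point of the segment from $W_i$; then $h_i(\zeta)=0=h_i(\xi_2)$ and $|h_i(\xi_1)-h_i(\xi_2)|=|h_i(\xi_1)-h_i(\zeta)|\le L|\xi_1-\zeta|$. If both points lie in $W_i$ but the segment leaves $W_i$, use the first exit seen from each end. In the same way the vector field $X_i:=h_i\nabla h_i$, that is, $(u-c)\nabla u$ on $W_i$ and $0$ elsewhere, is Lipschitz, since it has bounded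 derivatives in $W_i$ and vanishes on $\partial W_i\cap D(b,r_1)$. On $W_i$ we have $\operatorname{div}X_i=|\nabla u|^2$, off $\overline{W_i}$ both sides vanish, and $\partial W_i\cap D(b,r_1)$ lies in a level set of the nonconstant real-analytic function $u$, which is null. So $\operatorname{div}X_i=|\nabla h_i|^2$ almost everywhere.

**Angles.** *Purpose: to bound the total opening of $W_1$ and $W_2$.* By (11), $u<0<c$ on $D_1'$, so $W_i\cap D_1'=\emptyset$. For $r\le t\le r_1$, the point of $\partial D(b,t)$ at angle $\omega$ from the direction $\hat x-b$ has squared distance $d^2+t^2-2dt\cos\omega$ from $\hat x$. It lies in $D_1'$ if $t^2-2dt\cos\omega<-dr/10$, that is, if $\cos\omega>\frac t{2d}+\frac r{20t}$. The right side is at most $\frac1{20}+\frac1{20}=\frac1{10}<\cos84^\circ$. So the angular measures $\theta_i(t)$ of $W_i\cap\partial D(b,t)$ satisfy $\theta_1+\theta_2\le192^\circ\le\frac{7\pi}6$. For $t>2r$ we have $\theta_i(t)>0$: otherwise $h_i=0$ on $\partial D(b,t)$ and the maximum principle gives $h_i\le0$ in $D(b,t)$, against $h_i(x_i)>0$.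 Put $\alpha_i=\pi/\theta_i$. Then $\alpha_i\ge\frac67$ and
$$\alpha_1+\alpha_2\ge\frac{4\pi}{\theta_1+\theta_2}\ge\frac{24}7 .$$
The set $W_i\cap\partial D(b,t)$ is a union of open arcs of length at most $\theta_i$ at whose ends $h_i=0$. Wirtinger's inequality on each arc gives $\int(\partial_\theta h_i)^2d\theta\ge\alpha_i^2\int h_i^2d\theta$.

**Growth.** *Purpose: a differential inequality for the energies.* Let $J_i(t)=\int_{D(b,t)}|\nabla h_i|^2$. For $t>2r$ it is positive, since $h_i(x_i)>0$ while $h_i=0$ on the nonempty set $D_1'\cap D(b,t)$. The divergence theorem for $X_i$, Cauchy–Schwarz, Wirtinger and $2ab\le a^2+b^2$ give for a.e. $t\in(2r,r_1)$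
$$J_i=\int h_i\,t\partial_th_i\,d\theta\le\Big(\int h_i^2d\theta\Big)^{1/2}\Big(\int(t\partial_th_i)^2d\theta\Big)^{1/2}\le\frac1{2\alpha_i}\int\big[(\partial_\theta h_i)^2+(t\partial_th_i)^2\big]d\theta=\frac{tJ_i'}{2\alpha_i},$$
because $J_i'=\int\big[(\partial_th_i)^2+t^{-2}(\partial_\theta h_i)^2\big]t\,d\theta$. So $(\log J_1J_2)'\ge2(\alpha_1+\alpha_2)/t\ge\frac{48}{7t}$. Since $\tau\le10^{-3}$ we have $8r\le r_1/2$. Integrating over $[8r,r_1/2]$,
$$J_1(8r)J_2(8r)\le(16r/r_1)^{48/7}J_1(r_1/2)J_2(r_1/2)\le C_{\rm abs}(r/d)^{48/7}(\Gamma T)^4 .$$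
Here we used $J_i(r_1/2)\le C_{\rm abs}\sup h_i^2$. To see this, take a cutoff function $\eta$ with $\eta=1$ on $D(b,r_1/2)$, compact support in $D(b,r_1)$, $0\le\eta\le 1$ and $|\nabla\eta|\le C_{\rm abs}/r_1$. Then $\int\eta^2|\nabla h_i|^2=\int\eta^2\operatorname{div}X_i=-2\int\eta h_i\nabla\eta\cdot\nabla h_i$, and Cauchy–Schwarz gives $\int\eta^2|\nabla h_i|^2\le4\int h_i^2|\nabla\eta|^2\le C_{\rm abs}\sup h_i^2$.

**Lower bound.** *Purpose: to use $h_i(x_i)\ge\varepsilon S$.* For $t\in[4r,8r]$ we have $|x_i-b|\le2r\le t/2$, so subharmonicity of $h_i^2$ and tool 3 give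
$$h_i(x_i)^2\le\frac3{2\pi}\int h_i^2\,d\theta\le\frac3{2\pi}\cdot\frac{49}{36}\int(\partial_\theta h_i)^2\,d\theta .$$
Integrate against $dt/t$ over $[4r,8r]$. As $(\partial_\theta h_i)^2/t\le t|\nabla h_i|^2$, we get $(\varepsilon S)^2\le h_i(x_i)^2\le C_{\rm abs}J_i(8r)$.

Multiplying for $i=1,2$ and taking fourth roots, $\varepsilon S\le C_3(r/d)^{12/7}\Gamma T$ with an absolute constant $C_3$. Since $S=Tr/d$, this says $\tau^{5/7}=(r/d)^{5/7}\ge\varepsilon/(C_3\Gamma)$. But $\tau^{5/7}=\varepsilon/(2C_3\Gamma)$, a contradiction. $\square$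

The exponent $12/7$ exceeds $1$ because the disc $D_1'$ takes away almost half of all directions at $b$; this is what the touching disc was for.

## 9. The polynomial $p$, and $K_p$ near $b$

**Step 13 (choice of $p$).** *Purpose: one polynomial that fits $y$ wherever $\varphi$ is large near $b$.* Let $x^*$ be a maximum point of $|\varphi|$ on $\overline{D(b,2r)}$. If $\log|\varphi(x^*)|\le3\varepsilon S$, put $p\equiv1$. Otherwise let $p$ be the Taylor polynomial of degree $\le q-1$ of $y$ at $x^*$. Here $y(x^*)\ne0,\infty$ because $\varphi(x^*)\ne0$; so $p\not\equiv0$. Multiplying $y$ and $F$ by the same constant changes none of $\varphi,G,V$ and multiplies this $p$ by it. So we may assume $\sup_{D(b,d)}|p|=1$.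

By Cauchy's estimates, $|p^{(j)}|\le e^{C\mathfrak e}$ on $D(b,d/2)$ for $0\le j\le q$. At fair points $x$ of $D(b,d/2)$ we also have $|p|\ge e^{-C\mathfrak e}$. Indeed for each zero $\zeta$ of $p$,
$$|x-\zeta|\ge\min\Big(\frac{\eta_1}{6d},\frac13\Big)\sup_{\xi\in D(b,d)}|\xi-\zeta| :$$
if $|\zeta-b|\le2d$, the supremum is at most $3d$ and $|x-\zeta|\ge\eta_1/2$; if $|\zeta-b|>2d$, then $|x-\zeta|\ge|\zeta-b|-\frac d2\ge\frac13(|\zeta-b|+d)$. Multiply over the at most $q-1$ zeros. Write $K=K_p$.

**Claim A.** $|K|\le e^{4\varepsilon S}$ on $D(b,3r/2)$. Moreover, at good points of $D(b,2r)$ with $|v|\ge e^{\kappa_0}$, $|K|\le e^{C\mathfrak e}|v|^{-(q-1)}$.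

*Proof.* $K$ is entire. By circles of good points (Step 12), the maximum principle and (10), it suffices for the first assertion to show $|K(x)|\le e^{C\mathfrak e+3\varepsilon S}$ at good $x\in D(b,2r)$. There are three cases.

**Case (a): $|v|\ge e^{\kappa_0}$.** By (9), $|pV-p'|\le e^{C\mathfrak e}|v|$ and $|\varphi|=1/|G|\le2|v|^{-q}$. So $|K|\le e^{C\mathfrak e}|v|^{-(q-1)}$, which also is the second assertion.

**Case (b): $|v|\le e^{\kappa_0}$ and $\log|\varphi|\le3\varepsilon S$.** By (9), $|pV-p'|\le e^{C\mathfrak e}$, so $|K|\le e^{C\mathfrak e+3\varepsilon S}$.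

**Case (c): $|v|\le e^{\kappa_0}$ and $\sigma:=\log|\varphi(x)|>3\varepsilon S$.** Then $\log|\varphi(x^*)|\ge\sigma$, and $p$ is the normalized Taylor polynomial at $x^*$. We compare $y$ and $p$ along a path from $x^*$ to $x$ on which $\varphi$ stays large.

**A level.** *Purpose: a level set of $u=\log|\varphi|$ that is smooth and short.* We have $|\nabla u|=|\varphi'/\varphi|$ and $\varphi'/\varphi=E'/E+Q'/Q-NP'/P-\psi'$. By (7), Step 4 and $\int_{D(b,r_1)}|x-a|^{-1}dA\le2\pi r_1$, we get $\int_{D(b,r_1)}|\varphi'/\varphi|\,dA\le e^{C\mathfrak e}$. By the coarea formula, the integral over $c\in[\sigma-2\varepsilon S,\sigma-\varepsilon S]$ of the length of $\{u=c\}\cap D(b,r_1)$ is at most $e^{C\mathfrak e}$, so the set of those $c$ for which this length is $\le e^{C\mathfrak e}$ has positive measure. By Sard's theorem, for $u$ near $\overline{D(b,r_1)}$ off the zeros of $\varphi$ and for $u$ restricted to $\partial D(b,r_1)$, we can choose such a $c$ with $\nabla u\ne0$ on $\{u=c\}\cap\overline{D(b,r_1)}$ and $\{u=c\}$ transversal to $\partial D(b,r_1)$.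 Note $c\ge\sigma-2\varepsilon S\ge\varepsilon S>0$. As $u(x)=\sigma\ge c+\varepsilon S$ and $u(x^*)\ge c+\varepsilon S$, Lemma 1 shows that $x$ and $x^*$ lie in one component $W$ of $\{u>c\}\cap D(b,r_1)$.

**A short path.** *Purpose: to join $x^*$ to $x$ in $\overline W$ by a path $\gamma$ of length $\le e^{C\mathfrak e}$.* Let $Y=\{u\ge c\}\cap\overline{D(b,r_1)}$. Near a point where exactly one of $u=c$, $|\xi-b|=r_1$ holds, $Y$ looks like a half-disc. Where both hold, transversality makes $u-c$ and $r_1-|\xi-b|$ local coordinates, and $Y$ looks like a quadrant. So $Y$ is a compact surface with piecewise smooth boundary and interior $\{u>c\}\cap D(b,r_1)$. Its component $\overline W$ is a compact surface whose boundary consists of finitely many disjoint piecewise smooth Jordan curves in $\{u=c\}\cup\partial D(b,r_1)$, of total length $\le e^{C\mathfrak e}$. Near each boundary point, one side of the boundary curve belongs to $W$ and the other side is disjoint from $\overline W$.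

Follow the segment $[x^*,x]$ from $x^*$. If it meets $\partial W$, let $\beta$ be the boundary curve that is met first. Run along $\beta$ to the last point $\xi_\beta$ of the segment on $\beta$; as $x\in W$, $\xi_\beta\ne x$. The rest of the segment after $\xi_\beta$ does not meet $\beta$ and ends in $W$, so it lies in the component of $\widehat{\mathbb C}\setminus\beta$ that contains the connected set $W$. By the Jordan curve theorem the two local sides of $\beta$ at $\xi_\beta$ lie in the two different components of $\widehat{\mathbb C}\setminus\beta$, and the local side in the component containing $W$ is the one belonging to $W$. Hence the segment is in $W$ immediately after $\xi_\beta$. Continue along the segment until it next meets $\partial W$, and repeat. The position on the segment only increases, and after $\xi_\beta$ the segment never meets $\beta$ again; so each boundary curve is used at most once and the procedure stops. The path has length at most $|x-x^*|$ plus the length of $\partial W$.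

**Comparison of $y$ and $p$.** *Purpose: to bound $py'-p'y$ at $x$.* On $\gamma$ we have $u\ge c$. So $\varphi\ne0$, $y$ has no zeros or poles there, and $|G|\le e^{-c}$. For fixed $\xi\in\gamma$ the function $t\mapsto\sum_{j<q}\frac{(\xi-t)^j}{j!}y^{(j)}(t)$ has derivative $\frac{(\xi-t)^{q-1}}{(q-1)!}y^{(q)}(t)$, equals $y(\xi)$ at $t=\xi$ and $p(\xi)$ at $t=x^*$. Since $y^{(q)}=Gy$, integrating along $\gamma$ gives
$$y(\xi)-p(\xi)=\int_{x^*}^\xi\frac{(\xi-t)^{q-1}}{(q-1)!}G(t)y(t)\,dt\qquad(\xi\in\gamma). \tag{13}$$
As $\gamma\subset\overline{D(b,r_1)}\subset D(b,d)$, $|p|\le1$ on $\gamma$. So $\sup_\gamma|y|\le1+e^{C\mathfrak e-c}\sup_\gamma|y|\le1+\frac12\sup_\gamma|y|$, because $c\ge\varepsilon S$ and (10) holds. Hence $\sup_\gamma|y|\le2$. The same argument for $y'$, with $p'$ as its Taylor polynomial of degree $\le q-2$ (here $q\ge2$), gives $y'(x)-p'(x)=\int_\gamma\frac{(x-t)^{q-2}}{(q-2)!}Gy\,dt$. Together, $|y-p|+|y'-p'|\le e^{C\mathfrak e-c}$ at $x$. So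
$$|py'-p'y|=|p(y'-p')-p'(y-p)|\le e^{C\mathfrak e-c}\quad\text{at }x.$$
As $x$ is good, $|p(x)|\ge e^{-C\mathfrak e}$, and $|y-p|\le e^{C\mathfrak e-\varepsilon S}$ is at most half of that for large $R$. So $|y(x)|\ge\frac12|p(x)|\ge e^{-C\mathfrak e}$. Finally $|F(x)|=|y(x)|e^{-\sigma}$, and therefore $|K(x)|\le e^{C\mathfrak e+\sigma-c}\le e^{C\mathfrak e+2\varepsilon S}$. $\square$

**Claim B.** $|K|\le e^{-S/30}$ on $D(b,r/100)$.

*Proof.* Let $|x-b|=r$ and let $x-b$ make an angle $\le\pi/4$ with $\hat x-b$. Then $|x-\hat x|\le d$ and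
$$d-|x-\hat x|\ge\frac{d^2-|x-\hat x|^2}{2d}\ge\frac{\sqrt2\,dr-r^2}{2d}\ge0.7\,r .$$
On the disc of radius $r/4000$ about $x$, which lies in $D_1$, (12) gives $\log|v|=\Lambda\ge\frac{0.7-1/4000}2S\ge0.34S$. The second part of Claim A on a good circle about $x$ and the maximum principle yield $|K(x)|\le e^{C\mathfrak e-0.34(q-1)S}\le e^{-0.33S}$. This is where $q\ge2$ is essential. On the rest of the circle $|x-b|=r$ we have $|K|\le e^{4\varepsilon S}=e^{S/25}$. For $|x-b|\le r/100$ the normalized Poisson kernel lies in $[\frac{99}{101},\frac{101}{99}]$, and the arc of angles $\le\pi/4$ is a quarter of the circle. So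
$$\log|K(x)|\le\frac{101}{99}\cdot\frac S{25}-\frac{99}{101}\cdot\frac14\cdot0.33\,S\le-\frac S{30}.\qquad\square$$

## 10. Small $K_p$ at moderate $v$: the contradiction

**Step 14 (a good point with moderate $v$).** *Purpose: the point $b$ itself need not be good, so we move to a nearby point.* Choose $t\in(r/300,r/200)$ such that all points of $\partial D(b,t)$ are good; this is possible since $r/600>r/5000$. We claim that some $x_0\in\partial D(b,t)$ has $|v(x_0)|\le e^{2\kappa_0}$. Suppose $|v|>e^{2\kappa_0}$ on $\partial D(b,t)$. By (9), $|G/v^q-1|\le\frac12$ there, so the winding numbers satisfy $\operatorname{wind}G=q\operatorname{wind}v$. But $G=1/\varphi$ with $\varphi$ entire, so $\operatorname{wind}G=-\#\{\varphi=0\text{ in }D(b,t)\}\le0$, while $\operatorname{wind}v=\#\{v=0\text{ in }D(b,t)\}\ge0$. So both vanish, $v$ has no zeros in $D(b,t)$, and the minimum principle gives $|v(b)|\ge e^{2\kappa_0}$. This contradicts $|v(b)|=e^{\kappa_0}$.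

**Step 15 (a disc about $x_0$).** *Purpose: room for Cauchy's estimates.* All points of $D(x_0,\eta_1/2)$ are fair. By (7) and Step 4, $|v'/v|\le e^{C\mathfrak e}$ and $|G'/G|=|\varphi'/\varphi|\le e^{C\mathfrak e}$ there. So there is $\eta_2\in[e^{-C\mathfrak e},\eta_1/2]$ such that on $D(x_0,\eta_2)\subset D(b,r/100)$
$$|v|\le e^{3\kappa_0},\qquad |G|\le2|G(x_0)|,\qquad |p|\ge e^{-C\mathfrak e},$$
and $|G(x_0)|\le e^{C\mathfrak e}$ by (9).

**Step 16 (the estimate).** *Purpose: to conclude that $G(x_0)$ is much smaller than itself.* From $pV-p'=KG$ and Claim B,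
$$\varepsilon_1:=V-\frac{p'}p=\frac{KG}p,\qquad |\varepsilon_1|\le e^{C\mathfrak e-S/30}|G(x_0)|\quad\text{on }D(x_0,\eta_2).$$
By Cauchy's estimates, $|\varepsilon_1^{(j)}(x_0)|\le e^{C\mathfrak e-S/30}|G(x_0)|$ for $0\le j\le q$, and these numbers are $\le1$ by (10), since $|G(x_0)|\le e^{C\mathfrak e}$. Let $w=y/p$, so $w'/w=\varepsilon_1$. By tool 6 each $w^{(j)}/w$, $1\le j\le q$, is a universal polynomial without constant term in $\varepsilon_1,\varepsilon_1',\dots$, so $|w^{(j)}/w|(x_0)\le e^{C\mathfrak e-S/30}|G(x_0)|$. Since $p^{(q)}=0$, the term $j=0$ in Leibniz's rule is missing: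
$$|G(x_0)|=\Big|\frac{(pw)^{(q)}}{pw}(x_0)\Big|=\Big|\sum_{j=1}^q\binom qj\frac{p^{(q-j)}}p\,\frac{w^{(j)}}w(x_0)\Big|\le e^{C\mathfrak e-S/30}|G(x_0)| .$$
As $G=1/\varphi$ has no zeros, $1\le e^{C\mathfrak e-S/30}$, which contradicts (10) for large $R$. Hence $v=\partial_{z_k}g$, and so $g$, is a polynomial in $z_k$ with entire coefficients. Proposition 1 is proved. $\square$

## 11. Removing derivatives when $g$ is a polynomial

Now let $f=e^g/P$ with polynomials $g,P$. For $J\subset\{1,\dots,m\}$ put $\mathbf l_J=\sum_{j\in J}l_je_j$. With $g$ a polynomial, the point where restriction to lines failed can be repaired: the intermediate derivatives have no zeros.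

**Proposition 2.** Let $j\in J$, $l:=l_j\ge1$, and suppose $F_J=\partial^{\mathbf l_J}f$ has no zeros. Put $x=z_j$, let $z'$ be the other variables, and $y=\partial^{\mathbf l_J-le_j}f=e^gR$ with $R\in\mathbb C(z')(x)$. Then $y$ has no zeros, and either

(E) $g=ax+b$ with $a,b\in\mathbb C[z']$, $a\ne0$, and $R\in\mathbb C(z')$; or

(P) $g$ is independent of $x$, and $R=c\,(\mathcal Ax+\mathcal B)^{-e}$ with $e\ge1$, $c\in\mathbb C(z')$, and $\mathcal A,\mathcal B\in\mathbb C[z']$ coprime, $\mathcal A\ne0$.

As an example of (P), take $f=z_2^{-2}(z_1z_2+1)^{-1}$ and $J=\{1\}$, $l_1=2$. Then $\partial_1^2f=2(z_1z_2+1)^{-3}$ has no zeros, with $\mathcal A=z_2$ not constant. So one variable alone does not force affine factors.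

*Proof.* **Step 1 (orders at infinity).** *Purpose: to compare zeros and poles in $x$ before and after differentiation.* We have $F_J=e^gR_F$ with $R_F=(\partial_x+g_x)^lR$. As $F_J$ has no zeros, $R_F$ is $1$ over a polynomial. Let $\mathbb K$ be the algebraic closure of $\mathbb C(z')$ and regard $R,R_F\in\mathbb K(x)$; then $R\ne0$, and $R_F$ has no zeros in $\mathbb K$. Let $R$ have $r$ distinct poles in $\mathbb K$, of total order $\Sigma$, and $\nu$ zeros counted with multiplicity. Then $R\sim\mathrm{const}\cdot x^{-e}$ at $\infty$ with $e=\Sigma-\nu$. Each application of $\partial_x+g_x$ raises the order of a pole by exactly one and creates no new poles, since $g_x$ is a polynomial in $x$. So the poles of $R_F$ are those of $R$, with orders raised by $l$, and as $R_F$ has no zeros, $R_F\sim\mathrm{const}\cdot x^{-\Sigma-lr}$. Let $D=\deg_xg$.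

**Step 2 ($D\ge1$).** *Purpose: to reach (E).* The factor $g_x$ has degree $D-1\ge0$, while $\partial_x$ lowers the order at infinity by at least one. So each application of $\partial_x+g_x$ multiplies the leading term at infinity by a constant times $x^{D-1}$, and $R_F\sim\mathrm{const}\cdot x^{-e+l(D-1)}$. Comparing exponents, $\nu+lr+l(D-1)=0$. So $D=1$ and $r=\nu=0$, hence $R\in\mathbb C(z')$ and $g=ax+b$ with $a\ne0$. Now $F_J=a^lRe^g$ has no zeros, so $\operatorname{div}R=\operatorname{div}(a^lR)-l\operatorname{div}a\le0$, and $y=e^gR$ has no zeros.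

**Step 3 ($D=0$).** *Purpose: to reach (P).* Let $\mu_0=\deg_xP$. Then $\mu_0\ge1$, since otherwise $f$ is independent of $x$ and $F_J\equiv0$. As $g$ is independent of $x$, $R$ arises from $1/P$ by operators $\partial_{z_i}+\partial_{z_i}g$ with $z_i$ in $z'$, which act coefficientwise on $\mathbb C(z')((1/x))$. Since $1/P=O(x^{-\mu_0})$, also $R=O(x^{-\mu_0})$, so $e\ge1$. Hence $\Sigma=e+\nu\ge1$ and $r\ge1$. Moreover $R_F=\partial_x^lR\sim\mathrm{const}\cdot x^{-e-l}$, where the constant contains the factor $(-e)(-e-1)\cdots(-e-l+1)\ne0$. Comparing, $e+l=\Sigma+lr=e+\nu+lr$, that is, $\nu=l(1-r)$. So $r=1$, $\nu=0$, and $R=c_1(x-\alpha)^{-e}$ with $c_1,\alpha\in\mathbb K$. The function $1/R=c_1^{-1}(x-\alpha)^e$ is a polynomial in $x$ and lies in $\mathbb C(z')(x)$, so its coefficients lie in $\mathbb C(z')$. Two of them are $c_1^{-1}$ and $-e\alpha c_1^{-1}$; hence $c_1,\alpha\in\mathbb C(z')$. Write $\alpha=-\mathcal B/\mathcal A$ with coprime polynomials. Then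
$$R=c_1\mathcal A^e(\mathcal Ax+\mathcal B)^{-e},\qquad R_F=\mathrm{const}\cdot c_1\mathcal A^{e+l}(\mathcal Ax+\mathcal B)^{-e-l},$$
which is (P) with $c=c_1\mathcal A^e$. The polynomial $\mathcal Ax+\mathcal B$ is irreducible, being of degree one in $x$ with coprime coefficients. It is not a component of $\operatorname{div}(c_1\mathcal A^{e+l})$, which is independent of $x$. As $R_F$ has no zeros, $\operatorname{div}(c_1\mathcal A^{e+l})\le0$. Hence $\operatorname{div}(c_1\mathcal A^e)\le-l\operatorname{div}\mathcal A\le0$, and $y$ has no zeros. $\square$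

## 12. The variables split into blocks

Let $f$ be as in the Theorem, with $f$ and $\partial^{\mathbf l}f$ without zeros and $l_k\ge2$ for all $k$. By (3) and Proposition 1, $f=e^g/P$ with polynomials $g,P$.

**Step 1 (one variable at a time).** *Purpose: to return to $f$ itself.* Start with $J=\{1,\dots,m\}$ and remove indices one by one. Proposition 2 shows that $\partial^{\mathbf l_J}f$ has no zeros for every $J$. In particular $\partial_j^{l_j}f$ has no zeros for each $j$. Proposition 2 with $J=\{j\}$, $y=f$, $R=1/P$ shows that for each $j$ one of the following holds.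

- (E) $P$ is independent of $z_j$, and $g$ has degree exactly $1$ in $z_j$. Then $\partial_j^{l_j}f=(\partial_jg)^{l_j}f$.
- (P) $g$ is independent of $z_j$, and $P=H_j(\mathcal A_jz_j+\mathcal B_j)^{e_j}$ with $e_j\ge1$ and $\mathcal A_jz_j+\mathcal B_j$ irreducible. Here $H_j=1/c$ is a rational function independent of $z_j$; since $(\mathcal A_jz_j+\mathcal B_j)^{e_j}$ is primitive as a polynomial in $z_j$, Gauss's lemma shows that $H_j$ is a polynomial.

**Step 2 (the exponential factor).** *Purpose: to show that $g$ is affine.* Let $I_0$ be the set of $j$ of type (E). Then $g$ depends only on the $z_i$ with $i\in I_0$, and $P$ only on the $z_i$ with $i\notin I_0$. For $j\in I_0$ the nonzero polynomial $a_j=\partial_jg$ depends only on variables with index in $I_0$. Factors of a polynomial involve only its own variables, so $a_j$ has no common factor with $P$. As $a_j^{l_j}e^g/P$ has no zeros, $a_j=:A_j$ is a nonzero constant. Hence $g=\sum_{i\in I_0}A_iz_i+\mathrm{const}$.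

**Step 3 (the polar factors).** *Purpose: to show that the irreducible factors of $P$ are affine and have separate variables.* Let $P=\mathrm{const}\cdot\prod_{i=1}^sR_i^{n_i}$ be the factorization into distinct irreducible polynomials. By (P), for each $j\notin I_0$ exactly one $R_i$ depends on $z_j$, namely the one proportional to $\mathcal A_jz_j+\mathcal B_j$, and it has degree $1$ in $z_j$. So the sets $I_i=\{j:R_i\text{ depends on }z_j\}$, $1\le i\le s$, are nonempty and form a partition of the complement of $I_0$, and $R_i$ depends only on the variables with index in $I_i$. (The example $z_2^{-2}(z_1z_2+1)^{-1}$ of Section 11 violates this: both irreducible factors of $P$ depend on $z_2$. So by Proposition 2 with $J=\{2\}$ its derivative $\partial_2^2f$ has zeros.) For $j\in I_i$,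
$$\partial_j^{l_j}f=\mathrm{const}\cdot(\partial_jR_i)^{l_j}R_i^{-l_j}f\qquad(\mathrm{const}\ne0),$$
because $R_i$ has degree $1$ in $z_j$ and no other factor of $f$ depends on $z_j$. This has no zeros. The nonzero polynomial $\partial_jR_i$ depends only on the variables with index in $I_i$, so no $R_{i'}$ with $i'\ne i$ divides it; and its degree is lower than that of $R_i$, so $R_i$ does not divide it. So it has no common factor with $P$, and therefore it is a nonzero constant $A_j$.

Hence all first partial derivatives of $R_i$ are constant, $R_i=\sum_{j\in I_i}A_jz_j+B_i$ with $A_j\ne0$. After absorbing the constant factors into $e^{B_0}$, $f$ has the form (2). Together with the "if" part in Section 2, this proves the Theorem; in particular the conjecture holds for all $m>1$. $\blacksquare$
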